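\title{Commutators of decomposable operators need not be decomposable}

\begin{abstract}
Let $S$ and $T$ be decomposable operators on Banach spaces $Y$ and $X$. We show that the commutator $A\mapsto SA-AT$ need not be decomposable on $L(X,Y)$. We construct a reflexive space $Y$, an extension of a Hilbert space by a Hilbert space, and a decomposable $S\in L(Y)$ such that left multiplication by $S$ is not decomposable on $L(Y)$, nor on the compact operators; a variant gives an inner derivation with the same defect. For decomposable $S$, left multiplication is decomposable exactly when the spectral decompositions of $Y$ can be carried out by bounded linear maps. In the example, the norm of $Y$ encodes a family of commutator estimates, and these would turn a linear decomposition into a holomorphic function on a square that equals $1$ near one edge and $0$ near the opposite edge.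
\end{abstract}

\section{The question and the results}

All Banach spaces are complex. We write $L(X,Y)$ for the Banach space of bounded linear operators from $X$ to $Y$, and $L(X)=L(X,X)$. For $T\in L(X)$ and $S\in L(Y)$, the \emph{commutator} $C(S,T)$ and the \emph{multiplication operators} $L_S$, $R_T$ act on $L(X,Y)$ by
\[
C(S,T)A=SA-AT,\qquad L_SA=SA,\qquad R_TA=AT ,
\]
so that $C(S,T)=L_S-R_T$.

An operator $R$ on a Banach space $Z$ is \emph{decomposable} if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $R$-invariant subspaces $Z_1,Z_2$ of $Z$ with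
\[
Z_1+Z_2=Z,\qquad \sigma(R|_{Z_1})\subset U,\qquad \sigma(R|_{Z_2})\subset V .
\]
The spectrum of an operator on the zero space is empty. The definition asks for a spectral decomposition with overlap: the sum need not be direct, and the two spectra may meet inside $U\cap V$. Every operator on a finite-dimensional space is decomposable: let $Z_1$ be the sum of the generalized eigenspaces for the eigenvalues in $U$, and $Z_2$ the sum of the others. The operator $0$ is decomposable: take $Z_1=Z$, $Z_2=\{0\}$ if $0\in U$, and the reverse otherwise. A normal operator on a Hilbert space is decomposable: choose closed sets $F\subset U$, $G\subset V$ that cover the plane and take the ranges of the spectral projections of $F$ and $G$. Decomposability is preserved under similarity, under $R\mapsto -R$ (replace $U,V$ by $-U,-V$), and under direct sums of two operators (take $Z_i\oplus Z_i'$; the spectrum of a direct sum is the union of the spectra).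

One expects the spectral structure of $C(S,T)$ to be assembled from that of $S$ and $T$. If $S$ and $T$ are diagonal matrices with entries $s_i$ and $t_j$, then $C(S,T)$ is diagonal in the basis of matrix units, with eigenvalues $s_i-t_j$. If $X=\mathbb C$ and $T=0$, then $L(X,Y)=Y$ and $C(S,0)$ is $S$ itself. For Hilbert spaces the following is known. If $X$ and $Y$ are nonzero Hilbert spaces, then $T\in L(X)$ is decomposable if and only if $R_T$ is decomposable on $L(X,Y)$, and $S\in L(Y)$ is decomposable if and only if $L_S$ is decomposable on $L(X,Y)$. If $X$ is a Hilbert space and $S,T\in L(X)$ are decomposable, then $C(S,T)$ is decomposable on $L(X)$, and also on various operator ideals that it leaves invariant, for instance on the compact operators with the operator norm and on the Hilbert--Schmidt operators with the Hilbert--Schmidt norm. The following question is posed in \cite{LSPC}.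

\medskip
\noindent\textbf{Question.} \emph{Let $X$ and $Y$ be arbitrary Banach spaces, and let $T\in L(X)$ and $S\in L(Y)$ be decomposable. Must $C(S,T)$ be decomposable on $L(X,Y)$?}
\medskip

The cases above suggest a positive answer. The answer is negative, already for $X=Y$ and $T=0$.

\begin{theorem}\label{thm:main}
There are a reflexive Banach space $Y$, a closed subspace $M\subset Y$ with $M$ and $Y/M$ isomorphic to separable Hilbert spaces, and $S\in L(Y)$ with $SM\subset M$, such that $S$ is decomposable but $C(S,0)=L_S$ is not decomposable on $L(Y)$.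
\end{theorem}

The failure persists on smaller operator spaces, for right multiplication, and for inner derivations.

\begin{theorem}\label{thm:more}
The space $Y$ and the operator $S$ constructed for Theorem~\ref{thm:main} also have the following properties.
\begin{enumerate}
\item[(1)] $L_S$ is not decomposable on any norm-closed $L_S$-invariant subspace $\mathcal A\subset L(Y)$ that contains the finite-rank operators, for example on the compact operators.
\item[(2)] $S^*$ is decomposable on $Y^*$, but $R_{S^*}=-C(0,S^*)$ is not decomposable on $L(Y^*)$.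
\item[(3)] $\hat S=S\oplus 0$ is decomposable on $Y\oplus Y$, but $C(\hat S,\hat S)$ is not decomposable on $L(Y\oplus Y)$.
\end{enumerate}
\end{theorem}

The third result identifies what left multiplication needs beyond the decomposability of $S$. For $S\in L(Y)$ and a closed set $F\subset\mathbb C$, let $Y_S(F)$ be the linear subspace of all $y\in Y$ for which there is an analytic function $f:\mathbb C\setminus F\to Y$ with $(\mu-S)f(\mu)=y$ for all $\mu\notin F$. These are the vectors whose resolvent can be defined analytically everywhere off $F$.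

\begin{theorem}\label{thm:char}
Let $Y$ be a Banach space and let $S\in L(Y)$ be decomposable. The following are equivalent.
\begin{enumerate}
\item[(i)] $L_S$ is decomposable on $L(X,Y)$ for every Banach space $X$.
\item[(ii)] $L_S$ is decomposable on $L(Y)$.
\item[(iii)] For every open cover $\{U,V\}$ of $\mathbb C$ there are closed sets $F\subset U$, $G\subset V$ and operators $A_1,A_2\in L(Y)$ with $A_1+A_2=I$, $\operatorname{ran}A_1\subset Y_S(F)$ and $\operatorname{ran}A_2\subset Y_S(G)$.
\end{enumerate}
In particular, \textup{(i)} holds for every decomposable $S$ when $Y$ is a Hilbert space.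
\end{theorem}

By Theorem~\ref{thm:main}, ``Hilbert space'' in the last sentence cannot be weakened to ``extension of a Hilbert space by a Hilbert space''.

We prove Theorem~\ref{thm:char} first, in Section~\ref{sec:char}, because it shows what a counterexample must do. Section~\ref{sec:plan} reduces the problem to finite-dimensional blocks and describes the construction. Sections~\ref{sec:beta}--\ref{sec:twist} supply three independent tools, and Sections~\ref{sec:S}--\ref{sec:final} combine them.

\section{Left multiplication and linear decompositions}\label{sec:char}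

Two elementary facts are used repeatedly. First, let $Z_1,Z_2$ be closed subspaces of a Banach space $Z$ with $Z_1+Z_2=Z$. The open mapping theorem, applied to the summation map $Z_1\oplus Z_2\to Z$, gives a constant $C_0$ such that
\begin{equation}\label{eq:open}
\text{every } z\in Z \text{ is } z=z_1+z_2 \text{ with } z_i\in Z_i,\ \|z_i\|\le C_0\|z\| .
\end{equation}
Second, let $S\in L(Y)$ and let $Y_1\subset Y$ be a closed $S$-invariant subspace. Identify $L(X,Y_1)$ with the operators in $L(X,Y)$ whose range lies in $Y_1$. This is a closed $L_S$-invariant subspace, and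
\begin{equation}\label{eq:specL}
\sigma\bigl(L_S|_{L(X,Y_1)}\bigr)\subset\sigma(S|_{Y_1}),
\end{equation}
because left multiplication by $(\mu-S|_{Y_1})^{-1}$ inverts $\mu-L_S$ on $L(X,Y_1)$.

Now let $S$ be decomposable and let $Y=Y_1+Y_2$ be a decomposition for a cover $\{U,V\}$. By \eqref{eq:specL}, the spaces $L(X,Y_1)$ and $L(X,Y_2)$ have the right spectra. The only question is whether their sum is all of $L(X,Y)$. Given $B\in L(X,Y)$, property \eqref{eq:open} splits each vector $Bx$ with norm control, but it does not make the pieces depend linearly on $x$. For $X=\ell_1$ this costs nothing: split each $Be_j=y_j'+y_j''$ by \eqref{eq:open} and put $B_1e_j=y_j'$, $B_2e_j=y_j''$; these extend to operators on $\ell_1$ of norm at most $C_0\|B\|$. So $L_S$ is always decomposable on $L(\ell_1,Y)$. For $X=Y$ and $B=I$ we need a linear splitting of every vector of $Y$, and Theorem~\ref{thm:char} says that this case decides all others. We use one fact from local spectral theory.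

\begin{theorem}[{\cite[Section 1.2]{LN}}]\label{thm:LS}
If $S\in L(Y)$ is decomposable and $F\subset\mathbb C$ is closed, then $Y_S(F)$ is a closed $S$-invariant subspace and $\sigma(S|_{Y_S(F)})\subset F$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(i)$\Rightarrow$(ii) is the case $X=Y$.

(ii)$\Rightarrow$(iii). Given $\{U,V\}$, let $\mathcal Z_1,\mathcal Z_2\subset L(Y)$ be subspaces as in the definition of decomposability of $L_S$, and write $I=A_1+A_2$ with $A_i\in\mathcal Z_i$. The sets $F=\sigma(L_S|_{\mathcal Z_1})\subset U$ and $G=\sigma(L_S|_{\mathcal Z_2})\subset V$ are compact. The function $\mu\mapsto B(\mu)=(\mu-L_S|_{\mathcal Z_1})^{-1}A_1$ is analytic from $\mathbb C\setminus F$ to $L(Y)$ and satisfies $(\mu-S)B(\mu)=A_1$. For $y\in Y$, the function $f(\mu)=B(\mu)y$ is analytic and $(\mu-S)f(\mu)=A_1y$, so $A_1y\in Y_S(F)$. The same argument with $\mathcal Z_2$, $A_2$, $G$ gives $A_2y\in Y_S(G)$.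

(iii)$\Rightarrow$(i). Given $X$ and $\{U,V\}$, take $F,G,A_1,A_2$ as in (iii). By Theorem~\ref{thm:LS} (this is where the decomposability of $S$ is used) and \eqref{eq:specL}, the spaces $\mathcal Z_1=L(X,Y_S(F))$ and $\mathcal Z_2=L(X,Y_S(G))$ are closed and $L_S$-invariant, with $\sigma(L_S|_{\mathcal Z_1})\subset F\subset U$ and $\sigma(L_S|_{\mathcal Z_2})\subset G\subset V$. Every $B\in L(X,Y)$ is $B=A_1B+A_2B\in\mathcal Z_1+\mathcal Z_2$.

Finally, let $Y$ be a Hilbert space and let $Y=Y_1+Y_2$ be a decomposition of $S$ for $\{U,V\}$. The summation map $Y_1\oplus Y_2\to Y$ restricts to a bijection from the orthogonal complement of its kernel onto $Y$. The inverse of this bijection is bounded and has the form $y\mapsto(A_1y,A_2y)$, with $A_1+A_2=I$ and $\operatorname{ran}A_i\subset Y_i$. For $y\in Y_i$ the function $f(\mu)=(\mu-S|_{Y_i})^{-1}y$ shows that $Y_i\subset Y_S(\sigma(S|_{Y_i}))$. So (iii) holds with $F=\sigma(S|_{Y_1})$ and $G=\sigma(S|_{Y_2})$.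
\end{proof}

\section{Reduction to finite-dimensional blocks}\label{sec:plan}

We need an operator whose spectral decompositions exist but cannot be made linear. In finite dimension they can always be made linear, so we look for a sequence of finite-dimensional operators for which the linear decompositions have unbounded norms. We work with the single cover
\[
U=\{\operatorname{Re}z<\tfrac14\},\qquad V=\{\operatorname{Re}z>-\tfrac14\}.
\]

\begin{definition}\label{def:split}
Let $S_0$ be an operator on a finite-dimensional normed space $Y_0$. A \emph{splitting of $S_0$ of size $C$} is a pair $A_1,A_2\in L(Y_0)$ with $A_1+A_2=I$ and $\|A_i\|\le C$ such that, for all $\psi\in Y_0^*$ and $\lambda\in\mathbb C$ with $\psi S_0=\lambda\psi$,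
\begin{equation}\label{eq:split}
\operatorname{Re}\lambda\ge\tfrac14\ \Rightarrow\ \psi A_1=0,\qquad\quad \operatorname{Re}\lambda\le-\tfrac14\ \Rightarrow\ \psi A_2=0 .
\end{equation}
\end{definition}

If $S_0$ is diagonalizable, \eqref{eq:split} says that $\operatorname{ran}A_1$ lies in the span of the eigenvectors with eigenvalue in $U$, and $\operatorname{ran}A_2$ in the span of those with eigenvalue in $V$.

Let $Y=(\bigoplus_nY_n)_{\ell_2}$ be the $\ell_2$-sum of nonzero finite-dimensional normed spaces, that is, the space of sequences $(y_n)$ with $y_n\in Y_n$ and $\|(y_n)\|^2=\sum_n\|y_n\|^2<\infty$. Its dual is the $\ell_2$-sum of the duals $Y_n^*$, so $Y$ is reflexive. Let $\iota_n:Y_n\to Y$ and $\pi_n:Y\to Y_n$ be the canonical injections and projections, and $J_n=\iota_n\pi_n$, a finite-rank projection of norm one. Let $S_n\in L(Y_n)$ with $\sup_n\|S_n\|<\infty$ and $S=\bigoplus_nS_n$, so that $\pi_nS=S_n\pi_n$. The next lemma is stated so that it covers all the operators in Theorems~\ref{thm:main} and~\ref{thm:more}.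

\begin{lemma}\label{lem:reduce}
Let $R$ be an operator on a Banach space $Z$, let $\Psi:Z\to L(Y)$ be bounded and linear with $\Psi R=L_S\Psi$, and let $(z_n)$ be a bounded sequence in $Z$ with $\Psi z_n=J_n$. If $R$ is decomposable, then there is a constant $C$ such that every $S_n$ has a splitting of size $C$.
\end{lemma}

\begin{proof}
Let $Z_1,Z_2$ be a decomposition of $R$ for the cover $\{U,V\}$, with constant $C_0$ as in \eqref{eq:open}. Fix $n$, write $z_n=z'+z''$ with $z'\in Z_1$, $z''\in Z_2$ of norm at most $C_0\|z_n\|$, and put $A_1=\pi_n\Psi(z')\iota_n$, $A_2=\pi_n\Psi(z'')\iota_n$. Then $A_1+A_2=\pi_nJ_n\iota_n=I$ and $\|A_i\|\le C:=C_0\|\Psi\|\sup_k\|z_k\|$. Let $\psi S_n=\lambda\psi$ with $\operatorname{Re}\lambda\ge\frac14$. Then $\lambda\notin U$, so $\lambda\notin\sigma(R|_{Z_1})$ and $z'=(\lambda-R)w$ for some $w\in Z_1$. Hence $\Psi(z')=(\lambda-S)\Psi(w)$ and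
\[
\psi A_1=\psi\pi_n(\lambda-S)\Psi(w)\iota_n=\psi(\lambda-S_n)\pi_n\Psi(w)\iota_n=0 .
\]
If $\operatorname{Re}\lambda\le-\frac14$, then $\lambda\notin V$, and the same computation with $z''$ and $Z_2$ gives $\psi A_2=0$.
\end{proof}

It remains to find blocks $S_n$ such that $S$ is decomposable while the $S_n$ have no splittings of a common size. Normal operators on Hilbert spaces $Y_n$ will not do, since spectral projections give splittings of size $1$. We stay as close to this case as possible. As a vector space, $Y_n$ is $E_n\times E_n$ for a Hilbert space $E_n$, and $S_n(u,v)=(Pu,Pv)$ for a diagonal operator $P$ with eigenvalues in a square; only the norm is unusual. It restricts to a Hilbert norm, up to a fixed constant, on the subspace $E_n\times\{0\}$ and on the quotient, and this makes $S$ decomposable (Section~\ref{sec:beta}). It also encodes a prescribed finite set of matrices $W$ in the following sense: a map of the form $(u,v)\mapsto(au,av)$ has moderate norm only if the commutators $[a,W]=aW-Wa$ have moderate norm (Section~\ref{sec:twist}). We prescribe, as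 $n$ grows, a dense set of matrices $W$ with $\|[P,W]\|\le1$. A sequence of splittings of bounded size then produces an operator $a$ with $\|[a,W]\|\le\kappa\|[P,W]\|$ for all finite matrices $W$. Such an $a$ is a function $\alpha(P)$ of $P$, with $\alpha=1$ on the left part of the square and $\alpha=0$ on the right part, and the estimate forces $\alpha$ to be holomorphic (Section~\ref{sec:holo}), which is absurd.

\section{Property $(\beta)$ and extensions}\label{sec:beta}

To prove decomposability from the definition we would have to exhibit invariant subspaces of $Y$. We use instead a characterization by a property that passes from a subspace and the quotient to the whole space. An operator $R$ on a Banach space $Z$ has \emph{property $(\beta)$} if for every open $O\subset\mathbb C$ and all analytic functions $f_k:O\to Z$,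
\[
(\lambda-R)f_k(\lambda)\to0\ \text{ locally uniformly on } O\quad\Longrightarrow\quad f_k\to0\ \text{ locally uniformly on } O .
\]
The property is invariant under similarity.

\begin{theorem}[{\cite{AE}; see also \cite[Sections 1.2 and 2.5]{LN}}]\label{thm:AE}
An operator $R$ on a Banach space $Z$ is decomposable if and only if both $R$ and $R^*$ have property $(\beta)$.
\end{theorem}

We write $\Delta(\lambda_0,r)$ and $\bar\Delta(\lambda_0,r)$ for the open and the closed disk. The maximum principle and the Cauchy estimates hold for the norm of a vector-valued analytic function; apply the scalar statements to $\varphi\circ f$ for functionals $\varphi$ of norm one.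

\begin{lemma}\label{lem:normal}
A normal operator $N$ on a Hilbert space has property $(\beta)$.
\end{lemma}

\begin{proof}
Let $f$ be analytic near $\bar\Delta(\lambda_0,3r)$, let $\varepsilon$ be the supremum of $\|(\lambda-N)f(\lambda)\|$ on this disk, and let $\Pi$ be the spectral projection of $N$ for $\Delta(\lambda_0,2r)$. It suffices to show that $\|f\|\le2\varepsilon/r$ on $\bar\Delta(\lambda_0,r)$. If $N_0$ is normal and $\operatorname{dist}(\lambda,\sigma(N_0))\ge r$, then $\|(\lambda-N_0)x\|\ge r\|x\|$. On the range of $1-\Pi$ the spectrum of $N$ lies outside $\Delta(\lambda_0,2r)$, so for $|\lambda-\lambda_0|\le r$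
\[
r\|(1-\Pi)f(\lambda)\|\le\|(1-\Pi)(\lambda-N)f(\lambda)\|\le\varepsilon .
\]
On the range of $\Pi$ the spectrum lies in $\bar\Delta(\lambda_0,2r)$, so $r\|\Pi f(\lambda)\|\le\varepsilon$ for $|\lambda-\lambda_0|=3r$, and by the maximum principle for $|\lambda-\lambda_0|\le3r$.
\end{proof}

\begin{lemma}\label{lem:three}
Let $M$ be a closed $R$-invariant subspace of $Z$. If $R|_M$ and the operator $\tilde R$ induced on $Z/M$ have property $(\beta)$, then so does $R$.
\end{lemma}

\begin{proof}
Let $(\lambda-R)f_k\to0$ locally uniformly on $O$, and write $[z]$ for the class of $z$ in $Z/M$. Then $(\lambda-\tilde R)[f_k]\to0$, so $[f_k]\to0$ locally uniformly. To use the hypothesis on $M$, we correct $f_k$ by a small analytic function with the same class. Let $\bar\Delta(\lambda_0,\varrho)\subset O$ and let $\delta_k\to0$ be the supremum of $\|[f_k]\|$ on this disk. The $l$-th Taylor coefficient of $[f_k]$ at $\lambda_0$ has norm at most $\delta_k\varrho^{-l}$. Lift it to a vector $c_{k,l}\in Z$ of norm at most $2\delta_k\varrho^{-l}$, with $c_{k,l}=0$ if the coefficient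 is $0$. On $\Delta'=\Delta(\lambda_0,\varrho/2)$ the function $g_k(\lambda)=\sum_lc_{k,l}(\lambda-\lambda_0)^l$ is analytic, $[g_k]=[f_k]$, and $\|g_k\|\le\sum_l2\delta_k2^{-l}=4\delta_k$. The functions $h_k=f_k-g_k$ take values in $M$, and $(\lambda-R|_M)h_k=(\lambda-R)f_k-(\lambda-R)g_k\to0$ locally uniformly on $\Delta'$. Hence $h_k\to0$, and then $f_k=g_k+h_k\to0$, locally uniformly on $\Delta'$.
\end{proof}

The coefficients were lifted one at a time, with norm control only; no linear lifting $Z/M\to Z$ was needed. This is why a twisted norm, however far from a direct sum, cannot destroy the decomposability of $S$. Call an operator on a Hilbert space \emph{diagonal} if some orthonormal basis consists of eigenvectors; such an operator is normal.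

\begin{corollary}\label{cor:ext}
Let $M$ be a closed $S$-invariant subspace of a Banach space $Y$. If $S|_M$ and the operator $\tilde S$ induced on $Y/M$ are similar to diagonal operators on Hilbert spaces, then $S$ and $S^*$ have property $(\beta)$, and $S$ is decomposable. If $Y$ is reflexive, $S^*$ is decomposable as well.
\end{corollary}

\begin{proof}
Lemmas~\ref{lem:normal} and~\ref{lem:three} give $(\beta)$ for $S$. The annihilator $M^\perp\subset Y^*$ is $S^*$-invariant. Under the canonical isomorphisms $M^\perp\cong(Y/M)^*$ and $Y^*/M^\perp\cong M^*$, the restriction of $S^*$ to $M^\perp$ becomes $\tilde S^*$ and the operator induced on $Y^*/M^\perp$ becomes $(S|_M)^*$. The Banach space adjoint of a diagonal operator on a Hilbert space $K$ is diagonal on the Hilbert space $K^*$, with the same eigenvalues in the dual orthonormal basis. So the two lemmas give $(\beta)$ for $S^*$, and $S$ is decomposable by Theorem~\ref{thm:AE}. If $Y$ is reflexive, $S^{**}$ is similar to $S$, and Theorem~\ref{thm:AE} applies to $S^*$.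
\end{proof}

\section{Commutator estimates force holomorphy}\label{sec:holo}

Norms of matrices are operator norms on Euclidean space. Let $\alpha$ be a complex function on a set $O\subset\mathbb C$ and $\kappa\ge0$. Consider the condition: for all distinct $\zeta_1,\dots,\zeta_r\in O$ and all $r\times r$ matrices $(x_{ij})$,
\begin{equation}\label{eq:CL}
\bigl\|\bigl((\alpha(\zeta_i)-\alpha(\zeta_j))x_{ij}\bigr)\bigr\|\le\kappa\,\bigl\|\bigl((\zeta_i-\zeta_j)x_{ij}\bigr)\bigr\| .
\end{equation}
With $P=\operatorname{diag}(\zeta_i)$, $\alpha(P)=\operatorname{diag}(\alpha(\zeta_i))$ and $W=(x_{ij})$, this reads $\|[\alpha(P),W]\|\le\kappa\|[P,W]\|$. A matrix with one nonzero entry shows that $\alpha$ is $\kappa$-Lipschitz. Larger matrices give more. Let $z_1,\dots,z_p,w_1,\dots,w_p\in O$ be distinct and let $D$ be a $p\times p$ matrix. Apply \eqref{eq:CL} to these $2p$ points and to the matrix with entry $D_{jk}/(z_j-w_k)$ in row $z_j$ and column $w_k$ and all other entries $0$. A matrix with one nonzero block has the norm of that block, so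
\begin{equation}\label{eq:schur}
\|(\theta_{jk}D_{jk})\|\le\kappa\|D\|,\qquad\theta_{jk}=\frac{\alpha(z_j)-\alpha(w_k)}{z_j-w_k} .
\end{equation}
Thus entrywise multiplication by the divided differences is bounded by $\kappa$, whatever the size $p$. The following matrices detect patterns $\theta$ that take one value above the diagonal and another below.

\begin{lemma}\label{lem:hilbert}
Let $\Gamma_p$ be the $p\times p$ matrix with entries $1/(j-k)$ for $j\ne k$ and $0$ for $j=k$, and let $|\Gamma_p|$ be the matrix of absolute values of its entries. Then $\|\Gamma_p\|\le\pi$, while $\||\Gamma_p|\|\ge2\sum_{d=1}^{p-1}\frac1d-2\to\infty$ as $p\to\infty$.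
\end{lemma}

\begin{proof}
The first bound is Hilbert's inequality. The function $\varphi(t)=i(\pi-t)$ on $(0,2\pi)$ has $|\varphi|\le\pi$, and integration by parts gives $\frac1{2\pi}\int_0^{2\pi}\varphi(t)e^{-ilt}\,dt=1/l$ for integers $l\ne0$, and $0$ for $l=0$. Hence
\[
\langle\Gamma_px,y\rangle=\frac1{2\pi}\int_0^{2\pi}\varphi(t)\Bigl(\sum_kx_ke^{ikt}\Bigr)\overline{\Bigl(\sum_jy_je^{ijt}\Bigr)}\,dt ,
\]
which is at most $\pi\|x\|\|y\|$ in modulus by the Cauchy--Schwarz inequality and Parseval's identity. For the second bound, test on the unit vector $p^{-1/2}(1,\dots,1)$: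
\[
\||\Gamma_p|\|\ge\frac1p\sum_{j\ne k}\frac1{|j-k|}=\frac2p\sum_{d=1}^{p-1}\frac{p-d}d\ge2\sum_{d=1}^{p-1}\frac1d-2 .\qedhere
\]
\end{proof}

\begin{example}\label{ex:conj}
The function $\alpha(z)=\bar z$ is $1$-Lipschitz but fails \eqref{eq:CL} on every neighborhood of $0$, for every $\kappa$. Take $z_j=\varepsilon^{2j-1}$ on the real axis and $w_k=i\varepsilon^{2k}$ on the imaginary axis. Then
\[
\theta_{jk}=\frac{\varepsilon^{2j-1}+i\varepsilon^{2k}}{\varepsilon^{2j-1}-i\varepsilon^{2k}}\ \longrightarrow\ \begin{cases}\ \ 1,& j\le k,\\ -1,& j>k,\end{cases}\qquad(\varepsilon\to0),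
\]
because the larger of the two points dominates. This sign pattern turns $\Gamma_p$ into $-|\Gamma_p|$, so \eqref{eq:schur} would give $\||\Gamma_p|\|\le\kappa\pi$ for all $p$.
\end{example}

The example used only that the difference quotient of $\alpha$ at $0$ has two different limit values. The general statement follows by an argument of Johnson--Williams type.

\begin{proposition}\label{prop:holo}
If $O\subset\mathbb C$ is open and $\alpha:O\to\mathbb C$ satisfies \eqref{eq:CL}, then $\alpha$ is holomorphic.
\end{proposition}

\begin{proof}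
We show that $\alpha$ is complex differentiable at each $z_0\in O$. Condition \eqref{eq:CL} is unchanged when we translate the variable and subtract a constant from $\alpha$, so let $z_0=0$ and $\alpha(0)=0$. Put $f(z)=\alpha(z)/z$ for $z\ne0$; then $|f|\le\kappa$. Suppose that $f$ has no limit at $0$. Since $f$ is bounded, there are two sequences tending to $0$ along which $f$ tends to $\xi$ and to $\eta$, with $\xi\ne\eta$ and $|\xi|,|\eta|\le\kappa$.

Fix $p$ and $\varepsilon\in(0,\frac12)$. Choose nonzero points $z_1,w_1,z_2,w_2,\dots,z_p,w_p$ of $O$ in this order, each of modulus at most $\varepsilon$ times that of the preceding one, with $|f(z_j)-\xi|\le\varepsilon$ and $|f(w_k)-\eta|\le\varepsilon$. The points are distinct. If $j\le k$, then $t=w_k/z_j$ satisfies $|t|\le\varepsilon$, and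
\[
\theta_{jk}=\frac{f(z_j)-tf(w_k)}{1-t}=f(z_j)+\frac t{1-t}\bigl(f(z_j)-f(w_k)\bigr),
\]
so $|\theta_{jk}-\xi|\le\varepsilon+4\kappa\varepsilon$. If $j>k$, then $|z_j/w_k|\le\varepsilon$, and exchanging the roles of the two points gives $|\theta_{jk}-\eta|\le\varepsilon+4\kappa\varepsilon$. Letting $\varepsilon\to0$ in \eqref{eq:schur} with $D=\Gamma_p$, we find that the matrix obtained from $\Gamma_p$ by multiplying the entries above the diagonal by $\xi$ and those below by $\eta$ has norm at most $\kappa\pi$. The entries of $\Gamma_p$ are negative above the diagonal and positive below, so this matrix equals $\frac{\xi+\eta}2\Gamma_p+\frac{\eta-\xi}2|\Gamma_p|$. Therefore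
\[
\frac{|\eta-\xi|}2\,\||\Gamma_p|\|\le\kappa\pi+\frac{|\xi+\eta|}2\pi\le2\kappa\pi\qquad\text{for all }p ,
\]
which contradicts Lemma~\ref{lem:hilbert}.
\end{proof}

\begin{remark}\label{rem:real}
On the real line there is no such rigidity. For Hermitian $P$ and real $s$,
\[
[e^{isP},W]=\int_0^1\frac d{dt}\bigl(e^{itsP}We^{i(1-t)sP}\bigr)\,dt=is\int_0^1e^{itsP}[P,W]e^{i(1-t)sP}\,dt ,
\]
so $\|[e^{isP},W]\|\le|s|\,\|[P,W]\|$. A smooth compactly supported $\alpha$ on $\mathbb R$ can be written $\alpha(x)=\int g(s)e^{isx}\,ds$ with $\kappa=\int|s||g(s)|\,ds<\infty$, and it satisfies \eqref{eq:CL} on $O=\mathbb R$ with this $\kappa$. Such an $\alpha$ can pass from $1$ to $0$. For this reason the eigenvalues in our construction are dense in a square and not in a segment.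
\end{remark}

\section{Twisted sums that encode commutators}\label{sec:twist}

Let $H$ be a finite-dimensional Hilbert space with norm $|\cdot|$, let $m\ge1$, and let $E=H\otimes\mathbb C^m$ be the Hilbert space of $m$-tuples $x=(x_1,\dots,x_m)$ of vectors in $H$, with $\|x\|^2=\sum_j|x_j|^2$. For $h\in H$ and $f\in\mathbb C^m$ put $h\otimes f=(f_1h,\dots,f_mh)$. An operator $a\in L(H)$ acts on $E$ coordinatewise, $(ax)_j=ax_j$, with the same norm. Let $\Phi:[0,\infty)\to L(H)$ be $1$-Lipschitz, that is, $\|\Phi(s)-\Phi(t)\|\le|s-t|$. Define $\Omega:E\to E$ by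
\[
\Omega(x)_j=\Phi\Bigl(\log\frac{\|x\|}{|x_j|}\Bigr)x_j\quad\text{if }x_j\ne0,\qquad\Omega(x)_j=0\quad\text{if }x_j=0 .
\]
The logarithms do not change when $x$ is multiplied by a nonzero scalar, so $\Omega(cx)=c\,\Omega(x)$ for $c\in\mathbb C$. The map $\Omega$ applies to each coordinate an operator chosen according to the relative size of that coordinate. On flat vectors this is transparent. For $1\le k\le m$ let $s_k=k^{-1/2}(1,\dots,1,0,\dots,0)\in\mathbb C^m$, with $k$ ones. For $h\ne0$ each nonzero coordinate of $h\otimes s_k$ has norm $k^{-1/2}|h|$, while $\|h\otimes s_k\|=|h|$, so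
\begin{equation}\label{eq:flat}
\Omega(h\otimes s_k)=\bigl(\Phi(\tfrac12\log k)h\bigr)\otimes s_k\qquad(h\in H).
\end{equation}
Thus a single map $\Omega$ acts as many different operators on $H$, one for each $k$. It is not additive, but the Lipschitz condition bounds its defect independently of $H$, $m$ and $\Phi$.

\begin{lemma}\label{lem:quasi}
For every finite family $x^1,\dots,x^l$ in $E$,
\[
\Bigl\|\Omega\Bigl(\sum_ix^i\Bigr)-\sum_i\Omega(x^i)\Bigr\|\le4\sum_i\|x^i\| .
\]
\end{lemma}

\begin{proof}
Discard the $x^i$ that vanish and, by homogeneity, normalize $\sum_i\|x^i\|=1$. Put $x=\sum_ix^i$, so $\|x\|\le1$. We compare all terms with one linear map, which cancels. For this we need, in each coordinate $j$, a relative size $\gamma_j$ that serves all the $x^i$ at once. Let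
\[
\gamma_j=\Bigl(\sum_i\frac{|x^i_j|^2}{\|x^i\|}\Bigr)^{1/2}.
\]
Then $\sum_j\gamma_j^2=\sum_i\|x^i\|=1$, so $\gamma_j\le1$, and by the Cauchy--Schwarz inequality
\[
|x_j|\le\sum_i\frac{|x^i_j|}{\|x^i\|^{1/2}}\,\|x^i\|^{1/2}\le\gamma_j .
\]
If $\gamma_j=0$, all $j$-th coordinates vanish. If $\gamma_j>0$, put $L_j=\Phi(\log(1/\gamma_j))$; since $x_j=\sum_ix_j^i$,
\[
\Omega(x)_j-\sum_i\Omega(x^i)_j=\bigl(\Omega(x)_j-L_jx_j\bigr)-\sum_i\bigl(\Omega(x^i)_j-L_jx^i_j\bigr).
\]
Let $w\in E$ with $w_j\ne0$ and put $\tau=|w_j|/(\|w\|\gamma_j)$. The arguments of $\Phi$ in $\Omega(w)_j$ and in $L_j$ differ by $|\log\tau|$. We have $\tau|\log\tau|\le1+\tau^2$, because $\tau\log(1/\tau)\le1/e$ for $\tau\le1$ and $\log\tau\le\tau$ for $\tau\ge1$. Hence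
\begin{equation}\label{eq:one}
|\Omega(w)_j-L_jw_j|\le|w_j|\,|\log\tau|=\|w\|\gamma_j\,\tau|\log\tau|\le\|w\|\gamma_j+\frac{|w_j|^2}{\|w\|\gamma_j},
\end{equation}
and the outer inequality also holds for $w\ne0$ with $w_j=0$. Summing \eqref{eq:one} over $w=x^i$ gives at most $\gamma_j+\gamma_j^2/\gamma_j=2\gamma_j$, whose $\ell_2$-norm over $j$ is $2$. For $w=x\ne0$, the bound $|x_j|\le\gamma_j$ shows that the right side of \eqref{eq:one} is at most $\|x\|\gamma_j+|x_j|/\|x\|$, whose $\ell_2$-norm is at most $\|x\|+1\le2$. If $x=0$, this term vanishes. The total is at most $4$.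
\end{proof}

On $E\times E$ put
\[
q(u,v)=\|u-\Omega(v)\|+\|v\|,\qquad\|y\|_\Phi=\inf\Bigl\{\sum_iq(y_i):\ y=\sum_iy_i,\ \text{finite sums}\Bigr\}.
\]
The function $q$ is homogeneous and easy to compute, but it need not satisfy the triangle inequality; the infimum repairs this.

\begin{lemma}\label{lem:norm}
The function $\|\cdot\|_\Phi$ is a norm on $E\times E$, and for $y=(u,v)$
\begin{equation}\label{eq:q}
\|y\|_\Phi\le q(y)\le5\|y\|_\Phi,\qquad\|v\|\le\|(u,v)\|_\Phi .
\end{equation}
A linear map $A$ on $E\times E$ with $q(Ay)\le c\,q(y)$ for all $y$ has norm at most $c$ for $\|\cdot\|_\Phi$.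
\end{lemma}

\begin{proof}
By construction $\|\cdot\|_\Phi$ is a seminorm and $\|y\|_\Phi\le q(y)$. Let $(u,v)=\sum_i(u_i,v_i)$. Then $\|v\|\le\sum_i\|v_i\|\le\sum_iq(u_i,v_i)$, and Lemma~\ref{lem:quasi} gives $\|u-\Omega(v)\|\le\sum_i\|u_i-\Omega(v_i)\|+4\sum_i\|v_i\|$. Adding, $q(u,v)\le5\sum_iq(u_i,v_i)$. This proves \eqref{eq:q}. Since $q(y)=0$ only for $y=0$, the seminorm is a norm. Finally, $y=\sum_iy_i$ implies $\|Ay\|_\Phi\le\sum_iq(Ay_i)\le c\sum_iq(y_i)$.
\end{proof}

Let $Y_\Phi$ be the space $E\times E$ with this norm. By \eqref{eq:q},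
\begin{equation}\label{eq:layers}
\tfrac15\|u\|\le\|(u,0)\|_\Phi\le\|u\|,\qquad\|(\Omega(v),v)\|_\Phi=\|v\| .
\end{equation}
So $Y_\Phi$ contains a copy of $E$, the quotient is again $E$ by the second inequality in \eqref{eq:q}, and $v\mapsto(\Omega(v),v)$ is a norm-preserving lifting of the quotient that is in general not linear. The next two lemmas show that the norm of $Y_\Phi$ measures commutators with the values of $\Phi$. First, small commutators give bounded operators.

\begin{lemma}\label{lem:bounded}
Let $P\in L(H)$ with $\|P\|\le1$ and $\|[P,\Phi(t)]\|\le1$ for all $t$. Then $(u,v)\mapsto(Pu,Pv)$ has norm at most $3$ on $Y_\Phi$.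
\end{lemma}

\begin{proof}
We estimate $P\Omega(v)-\Omega(Pv)$ for $v\ne0$. If $v_j=0$, its $j$-th coordinate is $0$. If $v_j\ne0$, put $t_j=\log(\|v\|/|v_j|)$, and if also $Pv_j\ne0$, put $t_j'=\log(\|Pv\|/|Pv_j|)$. Then
\[
\bigl(P\Omega(v)-\Omega(Pv)\bigr)_j=[P,\Phi(t_j)]v_j+\bigl(\Phi(t_j)-\Phi(t_j')\bigr)Pv_j ,
\]
where the second term is absent if $Pv_j=0$. The first terms form a vector of norm at most $\|v\|$. For the second terms let $s=\|Pv\|/\|v\|$ and $r_j=|Pv_j|/|v_j|$, both in $(0,1]$. Then $|t_j-t_j'|\le\log\frac1s+\log\frac1{r_j}$, so the second term has norm at most $|Pv_j|\log\frac1s+|v_j|\,r_j\log\frac1{r_j}$. Since $r\log\frac1r\le\frac1e$ on $(0,1]$, these terms form a vector of norm at most $\|v\|\,s\log\frac1s+\frac1e\|v\|\le\frac2e\|v\|$. Thus $\|P\Omega(v)-\Omega(Pv)\|\le(1+\frac2e)\|v\|$ and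
\begin{align*}
q(Pu,Pv)&\le\|P(u-\Omega(v))\|+\|P\Omega(v)-\Omega(Pv)\|+\|Pv\|\\
&\le\|u-\Omega(v)\|+\bigl(2+\tfrac2e\bigr)\|v\|\le3q(u,v).
\end{align*}
Lemma~\ref{lem:norm} finishes the proof.
\end{proof}

Before the converse, we look at the smallest case.

\begin{example}[two eigenvalues]\label{ex:two}
Let $H=\mathbb C^2$ and $P=\operatorname{diag}(\lambda_1,\lambda_2)$ with $|\lambda_i|\le1$ and $\delta=|\lambda_1-\lambda_2|>0$. Let $We_2=\delta^{-1}e_1$, $We_1=0$. Then $\|W\|=1/\delta$, and $[P,W]=(\lambda_1-\lambda_2)W$ has norm $1$. Choose $m$ with $t_*=\frac12\log m\ge1/\delta$ and put $\Phi(t)=\min(t/t_*,1)\,W$. This $\Phi$ is $1$-Lipschitz and $\|[P,\Phi(t)]\|\le1$, so $S_0(u,v)=(Pu,Pv)$ has norm at most $3$. The spectral projection of $S_0$ for $\lambda_1$ is $A(u,v)=(au,av)$ with $a=\operatorname{diag}(1,0)$. By \eqref{eq:flat} and \eqref{eq:layers}, the vector $y=(\delta^{-1}e_1\otimes s_m,\,e_2\otimes s_m)$ has norm $1$, and $Ay=(\delta^{-1}e_1\otimes s_m,0)$ has norm at least $1/(5\delta)$. For $\Phi=0$ the projection has norm $1$. With the twist it is as large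 as it can be, up to a constant, since $A=(S_0-\lambda_2)/(\lambda_1-\lambda_2)$ has norm at most $4/\delta$. The quantity that appeared is $\|[a,W]\|=1/\delta$. For $a=\operatorname{diag}(\alpha_1,\alpha_2)$ it is $|\alpha_1-\alpha_2|/\delta$, the two-point case of \eqref{eq:CL}. Two points give only a Lipschitz condition, which a function passing from $1$ to $0$ across the strip $|\operatorname{Re}z|\le\frac14$ can meet; the contradiction needs many points and many matrices $W$.
\end{example}

A splitting need not have the form $(u,v)\mapsto(au,av)$, so we allow four coefficients.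

\begin{lemma}\label{lem:test}
Suppose $\Phi(0)=0$, and let $\mathcal W=\{\Phi(\frac12\log k):1\le k\le m\}$. Let $a,b,c,d\in L(H)$ and suppose that $A(u,v)=(au+bv,\,cu+dv)$ has norm at most $C$ on $Y_\Phi$. Then $\|a\|\le5C$. If $\rho>0$ and $\rho I,-\rho I\in\mathcal W$, then $\|[a,W]\|\le30C$ for every $W\in\mathcal W$ with $\|W\|\le\rho$.
\end{lemma}

\begin{proof}
Put $C'=5C$. By \eqref{eq:q}, $q(Ay)\le5\|Ay\|_\Phi\le C'q(y)$. By \eqref{eq:flat} and $\Phi(0)=0$, the map $\Omega$ vanishes on the vectors $h\otimes s_1$. For $y=(h\otimes s_1,0)$ we get $q(y)=|h|$ and $q(Ay)=|ah|+|ch|$, so $\|a\|\le C'$.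

Let $W=\Phi(\frac12\log k)$ and $y=(Wh\otimes s_k,\,h\otimes s_k)$. By \eqref{eq:flat}, $q(y)=|h|$. Also $Ay=((aW+b)h\otimes s_k,\,(cW+d)h\otimes s_k)$, and \eqref{eq:flat} gives $q(Ay)\ge|(aW+b)h-W(cW+d)h|$. Hence
\begin{equation}\label{eq:abcd}
\|aW+b-W(cW+d)\|\le C'\qquad(W\in\mathcal W).
\end{equation}
For $W=0\in\mathcal W$ this says $\|b\|\le C'$, and therefore $\|aW-Wd-WcW\|\le2C'$ for all $W\in\mathcal W$. For $W=\pm\rho I$ this reads $\|\pm\rho(a-d)-\rho^2c\|\le2C'$. The difference and the sum of the two operators give $\|a-d\|\le2C'/\rho$ and $\|c\|\le2C'/\rho^2$. For $W\in\mathcal W$ with $\|W\|\le\rho$,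
\[
[a,W]=(aW-Wd-WcW)+W(d-a)+WcW
\]
has norm at most $2C'+2C'+2C'=30C$.
\end{proof}

The proof shows why $\Omega$ has to be nonlinear. For a single matrix $W$, the left side of \eqref{eq:abcd} vanishes when $d=a$, $c=0$, $b=-[a,W]$, whatever $a$ is. Since one $b$ must serve all $W\in\mathcal W$, including $W=0$, it cannot absorb the commutators. The values $\pm\rho I$ commute with everything, so they do not affect the hypothesis of Lemma~\ref{lem:bounded}; their role is to make $c$ and $a-d$ small enough to survive multiplication by $W$.

\section{The operator $S$}\label{sec:S}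

Let $Q=\{z:|\operatorname{Re}z|\le\frac12,\ |\operatorname{Im}z|\le\frac12\}$ and let $\Lambda=\{\lambda_1,\lambda_2,\dots\}$ be a dense sequence of distinct points of $Q$. On $\ell_2(\Lambda)$, with orthonormal basis $(e_\lambda)$, let $Pe_\lambda=\lambda e_\lambda$; then $\|P\|\le1$. A finitely supported matrix $W=(W_{\lambda\mu})$ over $\Lambda\times\Lambda$ is regarded as an operator on $\ell_2(\Lambda)$, and $[P,W]$ has the entries $(\lambda-\mu)W_{\lambda\mu}$. Put $\Lambda_n=\{\lambda_1,\dots,\lambda_n\}$, $H_n=\ell_2(\Lambda_n)\subset\ell_2(\Lambda)$ and $P_n=P|_{H_n}$.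

A block can encode only finitely many matrices, so we fix a countable dense supply and use more of it as $n$ grows. Let $\mathcal D=\{D_1,D_2,\dots\}$ be the countable set of finitely supported matrices $D$ with entries in $\mathbb Q+i\mathbb Q$ and $\|[P,D]\|\le1$. Let
\[
\mathcal D_n=\{D_i:\ i\le n,\ D_i\text{ supported in }\Lambda_n\times\Lambda_n\}\subset L(H_n).
\]
Every $D\in\mathcal D$ lies in $\mathcal D_n$ for all large $n$. Choose $\rho_n\ge1$ with $\rho_n\ge\|D\|$ for all $D\in\mathcal D_n$.

Fix $n$. List the finite set $\mathcal D_n\cup\{\rho_nI,-\rho_nI\}$ as $W_1,\dots,W_r$ and put $W_0=0$. The function $\Phi$ has to visit these matrices at times of the form $\frac12\log k$ and at speed at most $1$. Choose integers $1=k_0<k_1<\dots<k_r=:m_n$ with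
\[
\tfrac12\log(k_{i+1}/k_i)\ge\|W_{i+1}-W_i\| ,
\]
and let $\Phi_n:[0,\infty)\to L(H_n)$ satisfy $\Phi_n(\frac12\log k_i)=W_i$, be affine between consecutive nodes, and be constant after the last one. Then $\Phi_n$ is $1$-Lipschitz and $\Phi_n(0)=0$. Its values are convex combinations of the $W_i$, and $\|[P_n,W_i]\|\le1$ for all $i$, so $\|[P_n,\Phi_n(t)]\|\le1$ for all $t$.

Let $E_n$, $\Omega_n$ and $Y_n=Y_{\Phi_n}$ be the objects of Section~\ref{sec:twist} for $(H_n,m_n,\Phi_n)$, and let $S_n(u,v)=(P_nu,P_nv)$. By Lemma~\ref{lem:bounded}, $\|S_n\|\le3$. Put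
\[
Y=\Bigl(\bigoplus_nY_n\Bigr)_{\ell_2},\qquad S=\bigoplus_nS_n\in L(Y).
\]
As noted in Section~\ref{sec:plan}, $Y$ is reflexive.

\begin{proposition}\label{prop:dec}
The subspace $M=\{((u_n,v_n))_n\in Y:\ v_n=0\text{ for all }n\}$ is closed and $S$-invariant, and $M$ and $Y/M$ are isomorphic to separable Hilbert spaces. The operators $S$ and $S^*$ are decomposable.
\end{proposition}

\begin{proof}
Let $K=(\bigoplus_nE_n)_{\ell_2}$, a separable Hilbert space, and let $N\in L(K)$ act as $P_n$, coordinatewise, on $E_n$; then $N$ is diagonal. The map $\Theta:Y\to K$, $((u_n,v_n))\mapsto(v_n)$, is a contraction by \eqref{eq:q}. It is onto: for $(v_n)\in K$ the sequence $((\Omega_n(v_n),v_n))$ lies in $Y$ by \eqref{eq:layers}. Its kernel is $M$, and $\Theta S=N\Theta$. So $M$ is closed and $S$-invariant, and $\Theta$ induces an isomorphism $Y/M\to K$ that carries the induced operator to $N$. By \eqref{eq:layers}, whose constants do not depend on $n$, the map $(u_n)\mapsto((u_n,0))$ is an isomorphism of $K$ onto $M$, and it carries $N$ to $S|_M$. Corollary~\ref{cor:ext} applies.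
\end{proof}

\section{No splittings of bounded size}\label{sec:key}

\begin{proposition}\label{prop:key}
There is no constant $C$ such that every $S_n$ has a splitting of size $C$.
\end{proposition}

\begin{proof}
Suppose that such a $C$ exists.

\medskip\noindent\emph{Step 1: averaging.} A splitting is an arbitrary pair of operators on $Y_n$, while Lemma~\ref{lem:test} concerns operators with coefficients in $L(H_n)$. The symmetries of $Y_n$ close this gap. Fix $n$, write $H,m,E,\Omega$ for $H_n,m_n,E_n,\Omega_n$, and let $A_1,A_2$ be a splitting of $S_n$ of size $C$. Let $\mathbb G$ be the finite group of maps $g:E\to E$ that permute the coordinates $x_1,\dots,x_m$ and change the signs of some of them. Each $g$ is an isometry of $E$ and commutes with $P_n$. It also commutes with $\Omega$, because $\Omega(x)_j$ depends only on $\|x\|$ and $x_j$ and is odd in $x_j$. Hence $U_g(u,v)=(gu,gv)$ preserves $q$; by Lemma~\ref{lem:norm}, applied to $U_g$ and $U_g^{-1}$, it is an isometry of $Y_n$; and it commutes with $S_n$. Put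
\[
\bar A_i=\frac1{|\mathbb G|}\sum_{g\in\mathbb G}U_gA_iU_g^{-1}.
\]
Then $\bar A_1+\bar A_2=I$ and $\|\bar A_i\|\le C$. If $\psi S_n=\lambda\psi$, then $(\psi U_g)S_n=\psi S_nU_g=\lambda\,\psi U_g$, so \eqref{eq:split} applies to $\psi U_g$ and passes to the averages. Thus $\bar A_1,\bar A_2$ is again a splitting of size $C$, and $\bar A_1$ commutes with all $U_g$.

Write $\bar A_1$ as a $2\times2$ matrix of operators on $E$. Each entry $B$ commutes with all $g\in\mathbb G$. Write $B=(B_{jk})$ as an $m\times m$ matrix over $L(H)$. Commutation with the sign change in coordinate $j$ gives $B_{jk}=-B_{jk}$ for $k\ne j$, so $B$ is block diagonal, and commutation with transpositions makes the diagonal blocks equal. Hence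
\[
\bar A_1(u,v)=(a_nu+b_nv,\ c_nu+d_nv)\qquad\text{with }a_n,b_n,c_n,d_n\in L(H_n).
\]
For $\lambda\in\Lambda_n$ the functional $\psi(u,v)=\langle u_1,e_\lambda\rangle$ satisfies $\psi S_n=\lambda\psi$. Evaluating $\psi\bar A_1$ and $\psi\bar A_2=\psi-\psi\bar A_1$ at $(e_\lambda\otimes s_1,0)$, we obtain from \eqref{eq:split}
\begin{equation}\label{eq:rows}
\langle a_ne_\lambda,e_\lambda\rangle=0\ \text{ if }\operatorname{Re}\lambda\ge\tfrac14,\qquad\langle a_ne_\lambda,e_\lambda\rangle=1\ \text{ if }\operatorname{Re}\lambda\le-\tfrac14\qquad(\lambda\in\Lambda_n).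
\end{equation}

\medskip\noindent\emph{Step 2: commutator estimates.} The matrices in $\mathcal D_n$ and $\pm\rho_nI$ are values $\Phi_n(\frac12\log k)$ with $1\le k\le m_n$, and $\|D\|\le\rho_n$ on $\mathcal D_n$. Lemma~\ref{lem:test} gives $\|a_n\|\le5C$ and, with $\kappa=30C$,
\begin{equation}\label{eq:comm}
\|[a_n,D]\|\le\kappa\qquad(D\in\mathcal D_n).
\end{equation}

\medskip\noindent\emph{Step 3: the limit operator.} Extend $a_n$ to $\ell_2(\Lambda)$ by $0$ on $H_n^\perp$. A bounded sequence of operators on a separable Hilbert space has a subsequence that converges in the weak operator topology, and a weak operator limit of operators of norm at most $\kappa$ has norm at most $\kappa$. Let $a_n\to a$ along such a subsequence. For $D\in\mathcal D$ and large $n$ we have $D\in\mathcal D_n$, and $[a_n,D]$ vanishes on $H_n^\perp$ and maps $H_n$ into itself, so \eqref{eq:comm} holds on $\ell_2(\Lambda)$. Since $[a_n,D]\to[a,D]$ in the weak operator topology, $\|[a,D]\|\le\kappa$.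

Let $W$ be any matrix supported in a finite set $\Lambda_l\times\Lambda_l$, and let $\tau>\|[P,W]\|$. Approximate $W/\tau$ in norm by matrices supported in $\Lambda_l\times\Lambda_l$ with entries in $\mathbb Q+i\mathbb Q$. Since $\|[P,W/\tau]\|<1$, the approximants eventually lie in $\mathcal D$, so $\|[a,W]\|\le\kappa\tau$. Therefore
\begin{equation}\label{eq:limit}
\|[a,W]\|\le\kappa\|[P,W]\|\qquad\text{for all finitely supported }W .
\end{equation}

\medskip\noindent\emph{Step 4: the function $\alpha$.} Let $e_{\lambda\mu}$ be the matrix unit with entry $1$ in position $(\lambda,\mu)$. Since $[P,e_{\mu\mu}]=0$, inequality \eqref{eq:limit} shows that $a$ commutes with the projection onto $\mathbb Ce_\mu$, so $ae_\mu=\alpha(\mu)e_\mu$ for a function $\alpha:\Lambda\to\mathbb C$. Now $[a,W]$ has the entries $(\alpha(\lambda)-\alpha(\mu))W_{\lambda\mu}$, and \eqref{eq:limit} is condition \eqref{eq:CL} on the set $\Lambda$. In particular $\alpha$ is $\kappa$-Lipschitz on $\Lambda$ and extends continuously to $Q$. Given distinct $\zeta_1,\dots,\zeta_r\in Q$ and a matrix $(x_{ij})$,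 approximate the $\zeta_i$ by distinct points of $\Lambda$; both sides of \eqref{eq:CL} are continuous in the points, so \eqref{eq:CL} holds on $Q$. By Proposition~\ref{prop:holo}, $\alpha$ is holomorphic in the interior of $Q$.

On the other hand, each $\lambda\in\Lambda$ lies in $\Lambda_n$ for large $n$, and $\alpha(\lambda)=\lim\langle a_ne_\lambda,e_\lambda\rangle$ along the subsequence. By \eqref{eq:rows}, $\alpha(\lambda)=0$ for $\operatorname{Re}\lambda\ge\frac14$ and $\alpha(\lambda)=1$ for $\operatorname{Re}\lambda\le-\frac14$. By density and continuity, $\alpha=0$ on $Q\cap\{\operatorname{Re}z>\frac14\}$ and $\alpha=1$ on $Q\cap\{\operatorname{Re}z<-\frac14\}$. Both sets contain open disks, and the interior of $Q$ is connected. This contradicts the identity theorem.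
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:more}}\label{sec:final}

Let $Y$, $M$, $S$ be as in Section~\ref{sec:S}. Proposition~\ref{prop:dec} gives the properties of $M$ and the decomposability of $S$ and $S^*$. By Lemma~\ref{lem:reduce} and Proposition~\ref{prop:key}, no operator $R$ that admits a map $\Psi$ and a sequence $(z_n)$ as in Lemma~\ref{lem:reduce} is decomposable.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(1)]
Let $\mathcal A\subset L(Y)$ be norm-closed, $L_S$-invariant, and contain the finite-rank operators; $\mathcal A=L(Y)$ is allowed. Take $Z=\mathcal A$, $R=L_S|_{\mathcal A}$, let $\Psi$ be the inclusion into $L(Y)$, and let $z_n=J_n$, which has finite rank and norm one. So $L_S$ is not decomposable on $\mathcal A$.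
\end{proof}

Since $S$ and $0$ are decomposable and $C(S,0)=L_S$, this answers the question negatively.

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
The map $A\mapsto A^*$ is a linear isometry of $L(Y)$ into $L(Y^*)$. It is onto because $Y$ is reflexive: $B\in L(Y^*)$ is the adjoint of $B^*$, regarded as an operator on $Y^{**}=Y$. Since $(SA)^*=A^*S^*$, it carries $L_S$ to $R_{S^*}$. So $R_{S^*}$ is similar to $L_S$ and is not decomposable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
The operator $\hat S=S\oplus0$ is a direct sum of decomposable operators, hence decomposable. Write $B\in L(Y\oplus Y)$ as a matrix $(B_{ij})$ over $L(Y)$. The $(1,2)$ entry of $\hat SB$ is $SB_{12}$ and that of $B\hat S$ is $0$, so the bounded linear map $\Psi(B)=B_{12}$ satisfies $\Psi\,C(\hat S,\hat S)=L_S\Psi$. Let $z_n$ be the matrix whose only nonzero entry is $J_n$ in position $(1,2)$. The sequence $(z_n)$ is bounded and $\Psi z_n=J_n$. So $R=C(\hat S,\hat S)$ is not decomposable on $Z=L(Y\oplus Y)$.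
\end{proof}

\begin{thebibliography}{9}

\bibitem{AE}
E. Albrecht, J. Eschmeier, Proc. London Math. Soc. (3) 75 (1997) 323--348.

\bibitem{LN}
Laursen--Neumann, \emph{An Introduction to Local Spectral Theory}.

\bibitem{LSPC}
\emph{Local spectral properties of commutators},
\texttt{https://\allowbreak homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak EB2C990CD45B8C022E57EC7B7BBD25AB/\allowbreak S0013091500019106a.pdf/\allowbreak local\_\allowbreak spectral\_\allowbreak properties\_\allowbreak of\_\allowbreak commutators.pdf}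

\end{thebibliography}
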